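\title{Convex-valued selections in $G_\delta$-sets characterize $C$-spaces}

\begin{abstract}
Let $X$ be a paracompact space such that, for every Banach space $B$ and every $G_\delta$-set $Y\subset B$, each lower semicontinuous mapping from $X$ to $Y$ with nonempty convex values closed in $Y$ has a continuous selection. We prove that $X$ is a $C$-space. The test range is a convex $G_\delta$-set of probability measures on a tree; it contains all finite averages of point masses, and each of its elements concentrates on sets of arbitrarily small cost. We also derive the known converse from Uspenskij's selection theorem, and we show that for each infinite cardinal $\kappa$ a single convex $G_\delta$-subset of $\ell^2(\kappa)$ detects the paracompact $C$-spaces among the Hausdorff spaces whose open covers have open refinements of cardinality at most $\kappa$.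
\end{abstract}

\section{The question and the results}\label{sec:intro}

All spaces are Hausdorff. A multivalued mapping $F:X\to Y$ assigns to each $x\in X$ a set $F(x)\subset Y$. It is \emph{lower semicontinuous} (LSC) if $\{x\in X:F(x)\cap U\ne\emptyset\}$ is open in $X$ for every open $U\subset Y$. A \emph{selection} of $F$ is a single-valued $f:X\to Y$ with $f(x)\in F(x)$ for all $x$. For a subset $Y$ of a Banach space, we call $X$ \emph{selective for $Y$} if every LSC mapping $F:X\to Y$ whose values are nonempty, convex and closed in $Y$ has a continuous selection. The set $Y$ need not be convex.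

A family $\mathcal V$ of sets \emph{refines} a family $\mathcal G$ if each member of $\mathcal V$ lies in a member of $\mathcal G$. A space $X$ has the \emph{$C$-property}, or is a \emph{$C$-space} (in the sense of Haver and Addis--Gresham), if for every sequence $(\mathcal G_n)_{n\ge1}$ of open covers of $X$ there is a sequence $(\mathcal V_n)_{n\ge1}$ such that each $\mathcal V_n$ is a pairwise disjoint family of open sets refining $\mathcal G_n$ and $\bigcup_n\mathcal V_n$ covers $X$. This is a condition of dimension type. Finitely many families suffice when $X$ is finite-dimensional in the sense of Example~\ref{ex:finite}, and the Hilbert cube fails the condition (Example~\ref{ex:cube}).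

If $Y$ is closed in a Banach space $B$, every paracompact space is selective for $Y$: partitions of unity give approximate selections, and their limit stays in $Y$ (Remark~\ref{rem:closed}). The $G_\delta$-sets are the next ranges to try, because they are the completely metrizable subsets of $B$. Now a norm limit of points of $Y$ may leave $Y$. To prevent this, the $n$th approximation must keep away from the complement of the $n$th open set defining $Y$, and the admissible approximations at a point then form a contractible set that need not be convex. Gluing local choices in such sets calls for a dimension hypothesis, and the $C$-property is sufficient \cite{GV}. The following question, posed in \cite{OC}, asks whether it is necessary; it is of interest even for metric spaces and metric compacta.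

\begin{quote}
\emph{Let $X$ be a paracompact space that is selective for every $G_\delta$-subset of every Banach space. Does $X$ have the $C$-property?}
\end{quote}

One might expect a negative answer. The values of $F$ are convex, so finitely many local choices can always be averaged, and the loss of convexity described above could be an artifact of the method. An obstruction must come from the shape of $Y$ alone. It does: there is a convex $G_\delta$-set that admits all finite averages of point masses and excludes the diffuse infinite ones.

\begin{theorem}\label{thm:A}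
Let $X$ be a paracompact space that is selective for every $G_\delta$-subset of every Banach space. Then $X$ has the $C$-property.
\end{theorem}

The proof occupies Sections~\ref{sec:tree}--\ref{sec:extract}, and the only fact about paracompact spaces that it uses is the existence of locally finite partitions of unity. The test range depends only on the cardinalities of the covers involved. In Section~\ref{sec:hilbert} we define, for each infinite cardinal $\kappa$, a convex $G_\delta$-set $H_\kappa$ in the Hilbert space $\ell^2(\kappa)$ that depends on $\kappa$ alone.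

\begin{theorem}\label{thm:B}
Let $X$ be a Hausdorff space and $\kappa$ an infinite cardinal such that every open cover of $X$ is refined by an open cover of cardinality at most $\kappa$. The following are equivalent:
\begin{enumerate}
\item[(1)] $X$ is a paracompact $C$-space;
\item[(2)] $X$ is selective for every $G_\delta$-subset of every Banach space;
\item[(3)] $X$ is selective for the convex $G_\delta$-set $H_\kappa\subset\ell^2(\kappa)$.
\end{enumerate}
\end{theorem}

Every $X$ satisfies the cardinality hypothesis for infinite $\kappa\ge|X|$, since one member of a cover can be chosen for each point. So (1) and (2) are equivalent for all Hausdorff spaces, and for paracompact spaces the property in the question is equivalent to the $C$-property. For Lindel\"of spaces, in particular for separable metric spaces and metric compacta, $\kappa=\omega$ works, and the single set $H_\omega\subset\ell^2$ detects the $C$-property. For instance, the Hilbert cube carries an LSC mapping into $H_\omega$ with nonempty convex values closed in $H_\omega$ and without a continuous selection. The implication (1)$\Rightarrow$(2) is known \cite{GV};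 Section~\ref{sec:converse} derives it from a theorem of Uspenskij \cite{U}.

\section{Partitions of unity and disjoint families}\label{sec:prelim}

A \emph{partition of unity} on $X$ is a family $(\lambda_a)_{a\in A}$ of continuous functions $X\to[0,1]$ with $\sum_a\lambda_a(x)=1$ for all $x$. It is \emph{locally finite} if every point has a neighborhood on which all but finitely many $\lambda_a$ vanish, and \emph{subordinate} to a cover if the sets $\{\lambda_a>0\}$ refine the cover. We use the following standard facts.
\begin{enumerate}
\item[(F1)] If $X$ is paracompact and $\{U_a:a\in A\}$ is an open cover, there is a locally finite partition of unity $(\lambda_a)_{a\in A}$ with $\{\lambda_a>0\}\subset U_a$ for all $a$. Metric spaces are paracompact.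
\item[(F2)] A $T_1$-space in which every open cover has a subordinate partition of unity, not necessarily locally finite, is paracompact \cite[Theorem 5.1.9]{E}.
\item[(F3)] A $G_\delta$-subset of a complete metric space is completely metrizable. A completely metrizable subspace of a metrizable space is a $G_\delta$-set in it \cite[Theorem 4.3.24]{E}.
\end{enumerate}

Disjoint open families arise from continuous functions of bounded multiplicity: sort the points by which functions are strictly the largest there, and give the color $j$ to the sets where there are $j$ leaders.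

\begin{lemma}\label{lem:color}
Let $(h_s)_{s\in I}$ be continuous functions $X\to[0,\infty)$ such that every point has a neighborhood on which all but finitely many $h_s$ vanish. Suppose that for each $x$ at most $k$ indices $s$ have $h_s(x)>0$. Then there are pairwise disjoint families $\mathcal V^1,\dots,\mathcal V^k$ of open sets, each refining $\{\{h_s>0\}:s\in I\}$, whose union covers $\bigcup_s\{h_s>0\}$.
\end{lemma}

\begin{proof}
For a nonempty finite $S\subset I$ put
\[
V_S=\{x: h_s(x)>0\text{ and }h_s(x)>h_t(x)\text{ for all }s\in S,\ t\in I\setminus S\},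
\]
and let $\mathcal V^j=\{V_S:|S|=j\}$. On an open set where all but finitely many $h_t$ vanish, $V_S$ is defined by finitely many strict inequalities between continuous functions, so $V_S$ is open. If $S\ne S'$ and $|S|=|S'|$, pick $s\in S\setminus S'$ and $s'\in S'\setminus S$; then $h_s>h_{s'}$ on $V_S$ and $h_{s'}>h_s$ on $V_{S'}$, so $V_S\cap V_{S'}=\emptyset$. For $s\in S$ we have $V_S\subset\{h_s>0\}$. Finally, if $S=\{s:h_s(x)>0\}$ is nonempty, then $1\le|S|\le k$ and $x\in V_S$.
\end{proof}

\begin{example}\label{ex:finite}
Let $X$ be paracompact, and suppose that every open cover of $X$ is refined by an open cover in which each point belongs to at most $k$ members; for $X=[0,1]$ short overlapping intervals give $k=2$. Given $(\mathcal G_n)$, take such a cover refining $\mathcal G_1,\dots,\mathcal G_k$ and apply Lemma~\ref{lem:color} to a partition of unity from (F1). The families $\mathcal V^1,\dots,\mathcal V^k,\emptyset,\emptyset,\dots$ witness the $C$-property.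
\end{example}

Infinitely many families do not come for free, because the covers $\mathcal G_n$ may impose a new demand at every step.

\begin{example}\label{ex:cube}
The Hilbert cube $Q=[-1,1]^{\mathbb N}$ is not a $C$-space. Let $\mathcal G_n$ consist of $\{x_n<1\}$ and $\{x_n>-1\}$, and suppose that $(\mathcal V_n)$ is as in the definition. Let $L_n$ be the union of the members of $\mathcal V_n$ contained in $\{x_n<1\}$ and $R_n\subset\{x_n>-1\}$ the union of the other members; then $L_n\cap R_n=\emptyset$. By compactness the sets $L_n,R_n$ with $n\le N$ cover $Q$ for some $N$. On the cube $C=\{x\in Q:x_i=0\text{ for }i>N\}\cong[-1,1]^N$ put $g_n(x)=\operatorname{dist}(x,C\setminus L_n)-\operatorname{dist}(x,C\setminus R_n)$. Then $g_n\le0$ where $x_n=1$, $g_n\ge0$ where $x_n=-1$, and $g_n\ne0$ on $L_n\cup R_n$. Let $r(u)=\max(-1,\min(1,u))$. By Brouwer's fixed point theorem the map $x\mapsto(r(x_n+g_n(x)))_{n\le N}$ of $C$ has a fixed point $x$. If $|x_n|<1$, then $x_n+g_n(x)=x_n$. If $x_n=1$, then $r(1+g_n(x))=1$ gives $g_n(x)\ge0$, and if $x_n=-1$, then $r(-1+g_n(x))=-1$ gives $g_n(x)\le0$. In each case $g_n(x)=0$, so $x$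 lies in no $L_n$ or $R_n$ with $n\le N$, a contradiction.
\end{example}

\section{Measures on the tree of covers}\label{sec:tree}

Let $X\ne\emptyset$ be a space and $\mathcal U_n=\{U^n_a:a\in A_n\}$, $n\ge1$, open covers of $X$; repetitions in the indexing are allowed. A point $x$ chooses one member of each cover, that is, a branch of a tree. Such choices cannot in general be made continuously, but averages of them can, so we pass to probability measures on branches.

Let $T_n=A_1\times\dots\times A_n$ and $T=\bigsqcup_{n\ge1}T_n$. For a \emph{node} $s=(a_1,\dots,a_n)\in T_n$ put $|s|=n$ and $U_s=U^1_{a_1}\cap\dots\cap U^n_{a_n}$; write $s^\frown a=(a_1,\dots,a_n,a)$ for $a\in A_{n+1}$, and $s\le t$ if $t$ extends $s$ or equals $s$. A \emph{branch} is a sequence $z\in\prod_nA_n$, and $z|_n=(z_1,\dots,z_n)$. Let $L$ be the Banach space of all $b:T\to\mathbb R$ with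
\[
\|b\|=\sum_{n\ge1}2^{-n}\sum_{s\in T_n}|b(s)|<\infty,
\]
and let $P$ be the set of all $\nu\in L$ with
\[
\nu\ge0,\qquad \sum_{s\in T_1}\nu(s)=1,\qquad \nu(s)=\sum_{a\in A_{|s|+1}}\nu(s^\frown a)\quad(s\in T).
\]
We call the last condition \emph{consistency} and the elements of $P$ \emph{measures}; one should think of $\nu(s)$ as the mass of the set of branches through $s$. Since $\sum_{s\in T_n}|b(s)|\le2^n\|b\|$, the conditions involve only continuous linear functionals, so $P$ is closed and convex. By induction on $n$, consistency gives $\sum_{s\in T_n}\nu(s)=1$, and $\sum\{\nu(t):t\in T_n,\ t\ge s\}=\nu(s)$ for $n\ge|s|$.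

For $\nu,\nu'\in P$ let $d_n(\nu,\nu')=\sum_{s\in T_n}|\nu(s)-\nu'(s)|\le2$. Consistency gives $|\nu(s)-\nu'(s)|\le\sum_a|\nu(s^\frown a)-\nu'(s^\frown a)|$, so $d_n\le d_{n+1}$. Splitting the norm at level $N$ yields
\begin{equation}\label{eq:norm}
\|\nu-\nu'\|\le d_N(\nu,\nu')+2\cdot2^{-N}.
\end{equation}

\begin{lemma}\label{lem:pointwise}
On $P$ the norm topology is the topology of pointwise convergence on $T$.
\end{lemma}

\begin{proof}
Each evaluation $\nu\mapsto\nu(s)$ is norm continuous. The converse is Scheff\'e's lemma. Fix $\nu\in P$ and $\varepsilon>0$; choose $N$ with $2\cdot2^{-N}<\varepsilon/3$ and a finite $S\subset T_N$ with $2\sum_{s\in T_N\setminus S}\nu(s)<\varepsilon/3$. For $\nu'\in P$ the differences $\nu(s)-\nu'(s)$, $s\in T_N$, have sum $0$, so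
\[
d_N(\nu,\nu')=2\sum_{s\in T_N}\max(\nu(s)-\nu'(s),0)\le2\sum_{s\in S}|\nu(s)-\nu'(s)|+2\sum_{s\in T_N\setminus S}\nu(s).
\]
By \eqref{eq:norm}, $\|\nu-\nu'\|<\varepsilon$ whenever $2\sum_{s\in S}|\nu(s)-\nu'(s)|<\varepsilon/3$.
\end{proof}

For a branch $z$ let $\delta_z\in P$ be the point mass: $\delta_z(s)=1$ if $s=z|_{|s|}$ and $\delta_z(s)=0$ otherwise. Let $\Delta\subset P$ be the set of finite convex combinations of point masses. The covers enter through the mapping
\[
\Psi(x)=\{\nu\in P:\nu(s)=0\text{ for all }s\in T\text{ with }x\notin U_s\}.
\]
By Lemma~\ref{lem:pointwise}, a continuous selection $x\mapsto\nu_x$ of $\Psi$ is a consistent system of partitions of unity $(x\mapsto\nu_x(s))_{s\in T_n}$ with $\{x:\nu_x(s)>0\}\subset U_s$. On a paracompact space there is always one: take partitions $(\lambda^n_a)_{a\in A_n}$ from (F1) and form the \emph{product selection} $\pi_x(a_1,\dots,a_n)=\lambda^1_{a_1}(x)\cdots\lambda^n_{a_n}(x)$. So the range $P$ detects no dimension. The smallest case shows what kind of selection does.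

\begin{example}\label{ex:interval}
Let $X=[0,1]$, $A_n=\{0,1\}$, $U^n_0=[0,\frac23)$ and $U^n_1=(\frac13,1]$ for all $n$. Put $\lambda(x)=\min(1,\max(0,3x-1))$, $\lambda^n_1=\lambda$, $\lambda^n_0=1-\lambda$. At $x=\frac12$ the product selection is the \emph{uniform measure} $\pi(s)=2^{-|s|}$, which charges all $2^n$ nodes of level $n$. In contrast, with the constant branches $\bar0$ and $\bar1$,
\[
\nu_x=(1-\lambda(x))\,\delta_{\bar0}+\lambda(x)\,\delta_{\bar1}
\]
is a continuous selection of $\Psi$ that charges at most two nodes on each level. Lemma~\ref{lem:color} with $h_s(x)=\nu_x(s)$, $s\in T_n$, gives (apart from empty sets) $\mathcal V^1=\{[0,\frac12),(\frac12,1]\}$ and $\mathcal V^2=\{(\frac13,\frac23)\}$: two disjoint families that cover $X$ and refine $\mathcal U_n$.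
\end{example}

The example suggests forcing the selection to charge few nodes per level. The order of quantifiers matters. If level $n$ produces $k_n$ families, then $\mathcal U_n$ has to refine $\mathcal G_1,\dots,\mathcal G_{k_1+\dots+k_n}$, so the bounds $k_n$ must be fixed before the covers are chosen. The product selection gives no such bound. The range $\Delta$ also fails, for two reasons. First, the number of point masses in an element of $\Delta$ is finite but has no bound. Second, $\Delta$ is not a $G_\delta$-set when there are infinitely many branches. Indeed, $\Delta$ is the union of the relatively closed sets $\Delta_k$ of measures charging at most $k$ nodes on every level, and $\Delta_k$ has empty interior in $\Delta$, because $(1-\varepsilon)\nu+\varepsilon\mu\notin\Delta_k$ when $\mu$ is the average of $k+1$ distinct point masses; by the Baire category theorem and (F3), $\Delta$ is not a $G_\delta$-set in $L$. We need a convex $G_\delta$-set that contains $\Delta$ and retains a quantitative trace of finiteness.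

\section{A convex $G_\delta$-set of concentrated measures}\label{sec:Y}

A measure with $k$ point masses lives on at most $k$ nodes of every level. If a node of level $n$ costs $2^{-n}$, the measure is carried by sets of cost at most $k2^{-n}$, which tends to $0$. Conversely, a set of cost less than $\frac12$ has fewer than $2^{n-1}$ nodes on level $n$, a bound independent of the covers. This leads to the following definitions. For a finite $E\subset T$ and $\nu\in P$ choose $N\ge|s|$ for all $s\in E$, and put
\[
c(E)=\sum_{s\in E}2^{-|s|},\qquad \nu[E]=\sum\{\nu(t):t\in T_N,\ t\ge s\text{ for some }s\in E\}.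
\]
Thus $\nu[E]$ is the mass of the branches that pass through $E$. It does not depend on $N$: a node $t^\frown a$ of level $N+1$ extends a node of $E$ exactly when $t$ does, and consistency equates the two sums. The function $\nu\mapsto\nu[E]$ is affine, and it is continuous because $|\nu[E]-\nu'[E]|\le2^N\|\nu-\nu'\|$. Using a common $N$ we see that $\nu[E]\le\nu[E']$ for $E\subset E'$. Finally,
\begin{equation}\label{eq:sub}
\nu[E]\le\sum_{s\in E}\ \sum\{\nu(t):t\in T_N,\ t\ge s\}=\sum_{s\in E}\nu(s).
\end{equation}
For $m\ge1$ let
\[
W_m=\{\nu\in P:\nu[E]>1-\tfrac1m\text{ for some finite }E\subset T\text{ with }c(E)<\tfrac1m\},\qquad Y=\bigcap_{m\ge1}W_m .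
\]

Only the inclusion $Y\subset W_2$ will be used to extract disjoint families, but $W_2$ cannot serve as the range, since costs add under averaging and $W_2$ need not be convex. On the binary tree of Example~\ref{ex:interval} the uniform measure satisfies $\pi[E]\le c(E)$ by \eqref{eq:sub}, so $\pi\notin W_2$. Yet $\pi$ is the average of the four measures obtained by conditioning $\pi$ on a node $s\in T_2$, and each of these has mass $1$ on $E=\{s\}$, of cost $\frac14$. Intersecting over all $m$ restores convexity.

\begin{lemma}\label{lem:Y}
The set $Y$ is a convex $G_\delta$-subset of $L$, and $\Delta\subset Y\subset W_2$.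
\end{lemma}

\begin{proof}
Each $W_m$ is a union of sets open in $P$, hence the trace on $P$ of an open subset of $L$. The closed set $P$ is a $G_\delta$-set in the metric space $L$. So $Y$ is a $G_\delta$-set in $L$.

Let $\nu',\nu''\in Y$, $t\in[0,1]$, $m\ge1$. Since $\nu',\nu''\in W_{2m}$, there are $E',E''$ of cost less than $\frac1{2m}$ with $\nu'[E']>1-\frac1{2m}$ and $\nu''[E'']>1-\frac1{2m}$. The set $E=E'\cup E''$ has cost less than $\frac1m$, and
\[
(t\nu'+(1-t)\nu'')[E]\ge t\nu'[E']+(1-t)\nu''[E'']>1-\tfrac1{2m}>1-\tfrac1m .
\]
So $t\nu'+(1-t)\nu''\in W_m$ for every $m$.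

Let $\nu=\sum_{i\le k}c_i\delta_{z^i}\in\Delta$. Given $m$, take $n$ with $k2^{-n}<\frac1m$ and $E=\{z^i|_n:i\le k\}$. Then $c(E)<\frac1m$ and $\nu[E]=1$, so $\nu\in W_m$.
\end{proof}

The set $Y$ depends only on the index sets $A_n$, not on $X$ or on the covers. Put
\[
F(x)=\Psi(x)\cap Y .
\]

\begin{proposition}\label{prop:F}
For every space $X\ne\emptyset$ and all open covers $\mathcal U_n$, the mapping $F:X\to Y$ is LSC, and its values are nonempty, convex and closed in $Y$.
\end{proposition}

\begin{proof}
The set $F(x)$ is the intersection of the convex set $Y$ with the closed linear subspace $\{b\in L:b(s)=0\text{ whenever }x\notin U_s\}$, so it is convex and closed in $Y$. Call a branch $z$ \emph{$x$-admissible} if $x\in U^n_{z_n}$ for all $n$. Such branches exist because each $\mathcal U_n$ is a cover, and for the same reason every node $s$ with $x\in U_s$ extends to one. A finite convex combination of point masses at $x$-admissible branches belongs to $\Psi(x)\cap\Delta\subset F(x)$. In particular $F(x)\ne\emptyset$.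

For lower semicontinuity, let $\nu_0\in F(x_0)$ and $\varepsilon>0$; we show that $F(x)$ meets the $\varepsilon$-ball about $\nu_0$ for all $x$ near $x_0$. The measure $\nu_0$ imposes infinitely many conditions on $x_0$, but most of its mass on a fixed level sits on finitely many nodes, and these define a neighborhood. Choose $N$ with $2\cdot2^{-N}<\varepsilon/2$ and a nonempty finite $S\subset\{s\in T_N:\nu_0(s)>0\}$ such that $q=\sum_{s\in S}\nu_0(s)$ satisfies $2(1-q)<\varepsilon/2$. Since $\nu_0\in\Psi(x_0)$, the open set $O=\bigcap_{s\in S}U_s$ contains $x_0$. For $x\in O$ extend each $s\in S$ to an $x$-admissible branch $z^s$ and put $\nu=\sum_{s\in S}q^{-1}\nu_0(s)\,\delta_{z^s}\in F(x)$. On level $N$ we have $\nu(s)=\nu_0(s)/q$ for $s\in S$ and $\nu(s)=0$ otherwise, so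
\[
d_N(\nu,\nu_0)=\Big(\frac1q-1\Big)\sum_{s\in S}\nu_0(s)+\sum_{s\in T_N\setminus S}\nu_0(s)=2(1-q).
\]
By \eqref{eq:norm}, $\|\nu-\nu_0\|\le2(1-q)+2\cdot2^{-N}<\varepsilon$.
\end{proof}

\section{From a selection to disjoint families}\label{sec:extract}

Let $x\mapsto\nu_x$ be a continuous selection of $F$. Suppose first that one finite set $E$ with $c(E)<\frac12$ satisfies $\nu_x[E]>\frac12$ for all $x$. By \eqref{eq:sub} each $x$ has a node $s\in E$ with $\nu_x(s)>0$, so the sets $U_s$, $s\in E$, cover $X$. Fewer than $2^{n-1}$ of them come from level $n$, and the one-member families $\{U_s\}$ are the disjoint families we want.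

In general $E$ depends on $x$. A set $E$ that works at $x$ works near $x$, but on overlaps several sets compete. Taking their union adds the costs, and there is no bound on the number of overlapping neighborhoods. The remedy is to average. Both $c(E)$ and $\sum_{s\in E}\nu(s)$ are linear in the indicator function of $E$, so an average $w$ of indicator functions still has cost below $\frac12$ and mass above $\frac12$. An average may be spread over many nodes with small weights, so we discard the nodes of level $n$ whose weight is at most $2^{-n-1}$. This loses mass at most $\sum_n2^{-n-1}=\frac12$, so some node survives, and the cost bound limits the number of survivors.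

\begin{proposition}\label{prop:h}
Let $X$ be paracompact and let $x\mapsto\nu_x$ be a continuous selection of $F$. There are continuous functions $h_s:X\to[0,\infty)$, $s\in T$, such that every point has a neighborhood on which all but finitely many $h_s$ vanish, and
\begin{enumerate}
\item[(a)] $\{h_s>0\}\subset U_s$ for all $s$;
\item[(b)] for each $x$ there is $s$ with $h_s(x)>0$;
\item[(c)] for each $x$ and $n$, fewer than $4^n$ nodes $s\in T_n$ have $h_s(x)>0$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\mathcal E$ be the set of finite $E\subset T$ with $c(E)<\frac12$. The sets $O_E=\{x:\nu_x[E]>\frac12\}$, $E\in\mathcal E$, are open, and they cover $X$ because $\nu_x\in W_2$. By (F1) there is a locally finite partition of unity $(\lambda_E)_{E\in\mathcal E}$ with $\{\lambda_E>0\}\subset O_E$. For $s\in T$ let $w_s=\sum_{E\ni s}\lambda_E$, a continuous function. If only $\lambda_{E_1},\dots,\lambda_{E_p}$ are nonzero on an open set, then $w_s$ vanishes there unless $s$ lies in the finite set $E_1\cup\dots\cup E_p$. For each $x$ the following sums are finite, and exchanging the order of summation gives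
\begin{align}
\sum_s2^{-|s|}w_s(x)&=\sum_E\lambda_E(x)\,c(E)<\tfrac12,\label{eq:cost}\\
\sum_sw_s(x)\,\nu_x(s)&=\sum_E\lambda_E(x)\sum_{s\in E}\nu_x(s)\ge\sum_E\lambda_E(x)\,\nu_x[E]>\tfrac12,\label{eq:mass}
\end{align}
where \eqref{eq:mass} uses \eqref{eq:sub} and $\{\lambda_E>0\}\subset O_E$. Define
\[
h_s(x)=\min\{\max(w_s(x)-2^{-|s|-1},0),\ \nu_x(s)\}.
\]
These functions are continuous and nonnegative, and $h_s(x)>0$ exactly when $w_s(x)>2^{-|s|-1}$ and $\nu_x(s)>0$. In particular $h_s$ vanishes where $w_s$ does, which gives the local finiteness.

(a) If $h_s(x)>0$, then $\nu_x(s)>0$, and $\nu_x\in\Psi(x)$ gives $x\in U_s$.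

(b) If $h_s(x)=0$ for all $s$, then $w_s(x)\le2^{-|s|-1}$ whenever $\nu_x(s)>0$. Hence $\sum_sw_s(x)\nu_x(s)\le\sum_n2^{-n-1}\sum_{s\in T_n}\nu_x(s)=\frac12$, contrary to \eqref{eq:mass}.

(c) If $k$ nodes $s\in T_n$ have $h_s(x)>0$, each contributes more than $2^{-n}2^{-n-1}$ to the left side of \eqref{eq:cost}. So $k\,2^{-2n-1}<\frac12$, that is, $k<4^n$.
\end{proof}

The bound $4^n$ does not depend on the covers, so we can reserve $4^n$ indices for level $n$ in advance. Put $\sigma_0=0$ and $\sigma_n=4+4^2+\dots+4^n$.

\begin{proposition}\label{prop:C}
Let $X\ne\emptyset$ be paracompact and $(\mathcal G_i)_{i\ge1}$ a sequence of open covers of $X$. Suppose that $\mathcal U_n$ refines $\mathcal G_1,\dots,\mathcal G_{\sigma_n}$ for each $n$ and that the mapping $F$ built from $(\mathcal U_n)$ has a continuous selection. Then there are pairwise disjoint families $\mathcal V_i$ of open sets such that $\mathcal V_i$ refines $\mathcal G_i$ and $\bigcup_i\mathcal V_i$ covers $X$.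
\end{proposition}

\begin{proof}
Take $(h_s)$ from Proposition~\ref{prop:h}. By (c), Lemma~\ref{lem:color} applies to $(h_s)_{s\in T_n}$ with $k=4^n$ and gives families $\mathcal V^{n,1},\dots,\mathcal V^{n,4^n}$. Every positive integer is uniquely $i=\sigma_{n-1}+j$ with $n\ge1$ and $1\le j\le4^n$; put $\mathcal V_i=\mathcal V^{n,j}$. By (a), a member of $\mathcal V_i$ lies in some $U_s\subset U^n_{a_n}$ with $s=(a_1,\dots,a_n)$, and $\mathcal U_n$ refines $\mathcal G_i$ because $i\le\sigma_n$. By (b), each $x$ lies in $\bigcup_{s\in T_n}\{h_s>0\}$ for some $n$, and this set is covered by $\mathcal V^{n,1}\cup\dots\cup\mathcal V^{n,4^n}$.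
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The empty space is a $C$-space, so let $X\ne\emptyset$, and let $(\mathcal G_i)$ be open covers. Let $\mathcal U_n$ consist of all intersections $G_1\cap\dots\cap G_{\sigma_n}$ with $G_i\in\mathcal G_i$. By Lemma~\ref{lem:Y} and Proposition~\ref{prop:F}, the hypothesis applies to $F:X\to Y\subset L$ and gives a continuous selection. Proposition~\ref{prop:C} yields the families $\mathcal V_i$.
\end{proof}

Paracompactness was used once, to obtain $(\lambda_E)$. The next section shows that the selection property itself supplies it.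

\section{One test set in Hilbert space}\label{sec:hilbert}

Let $\kappa$ be an infinite cardinal. Take $A_n=\kappa$ for all $n$, so that $|T|=\kappa$, and denote the set $Y$ of Section~\ref{sec:Y} by $Y_\kappa$. Define $J:L\to\ell^2(T)\cong\ell^2(\kappa)$ by $(Jb)(s)=2^{-|s|}b(s)$. This map is linear and injective, and $\|Jb\|_{\ell^2}\le\|Jb\|_{\ell^1}=\|b\|$. Put $H_\kappa=J(Y_\kappa)$. The map $J$ is not a homeomorphism of $L$ onto its image, but it is one on measures.

\begin{lemma}\label{lem:H}
The set $H_\kappa$ is a convex $G_\delta$-subset of $\ell^2(\kappa)$, and $J$ restricts to an affine homeomorphism $Y_\kappa\to H_\kappa$.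
\end{lemma}

\begin{proof}
The image of the convex set $Y_\kappa$ under a linear map is convex. The coordinates $\nu(s)=2^{|s|}(J\nu)(s)$ are continuous functions of $J\nu$ in the $\ell^2$-norm, so the inverse of $J|_P$ is continuous by Lemma~\ref{lem:pointwise}. Thus $H_\kappa$ is homeomorphic to $Y_\kappa$. By Lemma~\ref{lem:Y} and the first part of (F3), $Y_\kappa$ is completely metrizable; so is $H_\kappa$, and the second part of (F3) makes it a $G_\delta$-set in $\ell^2(\kappa)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}, \emph{(2)}$\Rightarrow$\emph{(3)}$\Rightarrow$\emph{(1)}]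
By Lemma~\ref{lem:H}, (3) is a special case of (2). Assume (3) and $X\ne\emptyset$. Let $(\mathcal G_i)$ be open covers of $X$. By the cardinality hypothesis, the cover by the sets $G_1\cap\dots\cap G_{\sigma_n}$, $G_i\in\mathcal G_i$, is refined by an open cover $\mathcal U_n$ of cardinality at most $\kappa$; index $\mathcal U_n$ by $A_n=\kappa$, with repetitions if necessary. Proposition~\ref{prop:F} assumes nothing about $X$, so $F:X\to Y_\kappa$ is LSC with nonempty convex values closed in $Y_\kappa$. By Lemma~\ref{lem:H} the mapping $x\mapsto J(F(x))$ into $H_\kappa$ has the same properties. By (3) it has a continuous selection $f$, and $\nu_x=J^{-1}(f(x))$ is a continuous selection of $F$.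

Given an open cover $\mathcal G$, apply this with $\mathcal G_i=\mathcal G$ for all $i$. The functions $x\mapsto\nu_x(s)$, $s\in T_1$, form a partition of unity, and $\{x:\nu_x(s)>0\}\subset U_s\in\mathcal U_1$, which refines $\mathcal G$. By (F2), $X$ is paracompact. Now Proposition~\ref{prop:C} applies to every sequence $(\mathcal G_i)$, and $X$ is a $C$-space.
\end{proof}

\section{Selections on paracompact $C$-spaces}\label{sec:converse}

It remains to prove (1)$\Rightarrow$(2). The $C$-property enters only through the following theorem. A space is \emph{contractible} if its identity map is homotopic to a constant map.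

\begin{theorem}[Uspenskij \cite{U}]\label{thm:U}
Let $X$ be a paracompact $C$-space, $Z$ a topological space, and $\Phi:X\to Z$ a multivalued mapping with nonempty contractible values such that $\{x:K\subset\Phi(x)\}$ is open for every compact $K\subset Z$. Then $\Phi$ has a continuous selection.
\end{theorem}

The openness condition holds when $\Phi$ has open graph in $X\times Z$: if $\{x_0\}\times K$ lies in the graph and $K$ is compact, the tube lemma gives a neighborhood $O$ of $x_0$ with $O\times K$ in the graph. An LSC mapping acquires an open graph when its values are thickened. The full $\alpha$-neighborhood of a value may leave the open set $\Omega$ in which we must stay, and its intersection with $\Omega$ may fail to be contractible: a disk with one point removed is an example. We therefore thicken by an amount that shrinks near the complement of $\Omega$. The result need not be convex. For $\Omega=\mathbb R^2\setminus\{0\}$, $D(x)=\mathbb R\times\{\frac12\}$ and $\alpha=\frac16$, the set $\Phi(x)$ below contains $(\pm1,0.35)$ but not $(0,0.35)$. It is, however, contractible.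

\begin{lemma}\label{lem:step}
Let $X$ be a paracompact $C$-space, $\Omega$ an open subset of a Banach space $B$, and $\rho(y)=\min\{1,\operatorname{dist}(y,B\setminus\Omega)\}$, where $\operatorname{dist}(y,\emptyset)=\infty$. Let $D:X\to B$ be LSC with nonempty convex values in $\Omega$, and let $\alpha:X\to(0,\infty)$ be continuous. Then
\[
\Phi(x)=\{y\in B:\operatorname{dist}(y,D(x))<\min(\alpha(x),\tfrac13\rho(y))\}
\]
has a continuous selection.
\end{lemma}

\begin{proof}
The function $\rho$ is $1$-Lipschitz and positive exactly on $\Omega$. Hence $D(x)\subset\Phi(x)$, and $\Phi(x)\neq\emptyset$.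

\emph{Open graph.} The function $(x,y)\mapsto\operatorname{dist}(y,D(x))$ is upper semicontinuous. Indeed, if $\operatorname{dist}(y_0,D(x_0))<r$, choose $d\in D(x_0)$ and $\eta>0$ with $\|y_0-d\|<r-2\eta$; for $x$ near $x_0$ the set $D(x)$ meets the $\eta$-ball about $d$, and then $\operatorname{dist}(y,D(x))<r$ for $\|y-y_0\|<\eta$. Since $\min(\alpha(x),\frac13\rho(y))$ is continuous in $(x,y)$, the graph of $\Phi$ is open.

\emph{Contractible values.} Fix $x$ and write $\mu(y)=\min(\alpha(x),\frac13\rho(y))$. We push $\Phi(x)$ into the convex set $D(x)$ along segments. The sets $\{y\in\Phi(x):\|y-d\|<\mu(y)\}$, $d\in D(x)$, form an open cover of the metric space $\Phi(x)$. Let $(p_d)_{d\in D(x)}$ be a partition of unity for it as in (F1), and put $g(y)=\sum_dp_d(y)\,d$. Then $g$ is continuous, $g(y)\in D(x)$ by convexity, and $r=\|y-g(y)\|\le\sum_dp_d(y)\|y-d\|<\mu(y)$. For $t\in[0,1]$ let $y_t=(1-t)y+tg(y)$. Then $\operatorname{dist}(y_t,D(x))\le\|y_t-g(y)\|=(1-t)r\le r<\alpha(x)$. Since $\rho(y)>3r$ and $\|y_t-y\|=tr$,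
\[
\tfrac13\rho(y_t)\ge\tfrac13(\rho(y)-tr)>(1-\tfrac t3)\,r\ge(1-t)\,r .
\]
So $y_t\in\Phi(x)$, and the identity of $\Phi(x)$ is homotopic to $g$ in $\Phi(x)$. For a fixed $d_0\in D(x)$ the homotopy $(1-t)g(y)+td_0$ runs in $D(x)\subset\Phi(x)$ and joins $g$ to a constant.

Theorem~\ref{thm:U} with $Z=B$ gives the selection.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}, \emph{(1)}$\Rightarrow$\emph{(2)}]
Let $Y=\bigcap_{n\ge1}\Omega_n$ with $\Omega_n$ open in the Banach space $B$, and let $F:X\to Y$ be LSC with nonempty convex values closed in $Y$. Let $\rho_n$ be the function $\rho$ of Lemma~\ref{lem:step} for $\Omega_n$. Write $O(y,r)$ and $\overline O(y,r)$ for open and closed balls in $B$. To keep the limit of the approximations in $Y$, we trap it in nested closed balls, the $n$th of which lies in $\Omega_n$. We construct continuous $f_n:X\to B$ and $\varepsilon_n:X\to(0,6^{-n}]$, $n\ge1$, such that for all $x$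
\begin{enumerate}
\item[(i)] $F_n(x):=F(x)\cap O(f_n(x),\varepsilon_n(x))\ne\emptyset$;
\item[(ii)] $\overline O(f_n(x),2\varepsilon_n(x))\subset\Omega_n$;
\item[(iii)] $\overline O(f_{n+1}(x),2\varepsilon_{n+1}(x))\subset\overline O(f_n(x),2\varepsilon_n(x))$.
\end{enumerate}
Put $F_0=F$ and $\alpha_0=\frac16$. Suppose that stage $n\ge0$ is done, and put $\alpha_n=\varepsilon_n/6$ if $n\ge1$. The mapping $F_n$ has nonempty convex values in $Y\subset\Omega_{n+1}$, and it is LSC. For $n=0$ this is the hypothesis. For $n\ge1$ let $U\subset B$ be open and $d\in F_n(x_0)\cap U$. Put $\eta=\varepsilon_n(x_0)-\|d-f_n(x_0)\|>0$ and choose $r\le\eta/2$ with $O(d,r)\subset U$. For $x$ near $x_0$ we have $\|f_n(x)-f_n(x_0)\|+|\varepsilon_n(x)-\varepsilon_n(x_0)|<\eta/2$, which gives $O(d,r)\subset O(f_n(x),\varepsilon_n(x))$, and $F(x)$ meets $O(d,r)$. So $F_n(x)$ meets $U$.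

Apply Lemma~\ref{lem:step} with $D=F_n$, $\alpha=\alpha_n$, $\Omega=\Omega_{n+1}$. Let $f_{n+1}$ be the selection, and put $\varepsilon_{n+1}(x)=\min(\alpha_n(x),\frac13\rho_{n+1}(f_{n+1}(x)))$. Then $\varepsilon_{n+1}$ is continuous, $\varepsilon_{n+1}\le\alpha_n\le6^{-n-1}$, and
\[
\operatorname{dist}(f_{n+1}(x),F_n(x))<\varepsilon_{n+1}(x).
\]
So $\varepsilon_{n+1}(x)>0$, and there is $d\in F_n(x)\subset F(x)$ with $\|f_{n+1}(x)-d\|<\varepsilon_{n+1}(x)$, which is (i). Condition (ii) holds because
\[
2\varepsilon_{n+1}(x)\le\tfrac23\rho_{n+1}(f_{n+1}(x))<\operatorname{dist}(f_{n+1}(x),B\setminus\Omega_{n+1}).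
\]
For $n\ge1$ we also have $\|d-f_n(x)\|<\varepsilon_n(x)$. A point $y$ with $\|y-f_{n+1}(x)\|\le2\varepsilon_{n+1}(x)$ therefore satisfies $\|y-f_n(x)\|<3\varepsilon_{n+1}(x)+\varepsilon_n(x)\le\frac32\varepsilon_n(x)$, which gives (iii).

By (iii), $\|f_k(x)-f_n(x)\|\le2\varepsilon_n(x)\le2\cdot6^{-n}$ for $k\ge n$. So $(f_n)$ converges uniformly to a continuous $f:X\to B$, and $f(x)\in\overline O(f_n(x),2\varepsilon_n(x))$ for all $n$. By (ii), $f(x)\in\bigcap_n\Omega_n=Y$. By (i), $\operatorname{dist}(f(x),F(x))\le3\varepsilon_n(x)\le3\cdot6^{-n}$ for all $n$, so $f(x)$ lies in the closure of $F(x)$. Since $F(x)$ is closed in $Y$, $f(x)\in F(x)$.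
\end{proof}

\begin{remark}\label{rem:closed}
If $Y$ is closed in $B$, the values of $F$ are closed in $B$, and we may replace $Y$ by $B$ and take $\Omega_n=B$. Then $\rho=1$, and $\Phi(x)$ is convex, being a metric neighborhood of constant radius of a convex set. Theorem~\ref{thm:U} is not needed: choose $y_x\in\Phi(x)$ for each $x$, take a partition of unity $(\lambda_x)_{x\in X}$ as in (F1) for the open cover by the sets $\{x':y_x\in\Phi(x')\}$, and put $f=\sum_x\lambda_xy_x$. So every paracompact space is selective for closed $Y$, and the $C$-property pays exactly for staying inside the sets $\Omega_n$.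
\end{remark}

\begin{remark}
Closedness of the values in $Y$ is used only in the last line of the proof. Convexity is used in Lemma~\ref{lem:step}, and it cannot be dropped even on the $C$-space $[0,1]$: the mapping into $\mathbb R$ with $F(0)=\{0\}$, $F(1)=\{1\}$ and $F(x)=\{0,1\}$ for $0<x<1$ is LSC with closed values and has no continuous selection.
\end{remark}

\begin{thebibliography}{9}

\bibitem{E} Engelking, \emph{General Topology}.

\bibitem{GV} V. Gutev, V. Valov, \emph{Continuous selections and C-spaces}, Proc. Amer. Math. Soc. 130 (2002).

\bibitem{OC} \emph{On Closedness}, \texttt{http://www.imfm.si/preprinti/PDF/00964.pdf}.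

\bibitem{U} V. V. Uspenskij, \emph{A selection theorem for C-spaces}, Topology Appl. 85 (1998).

\end{thebibliography}
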